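# Sylvester–Gallai sets over the quaternions are planar

## 1. Nine points and twelve lines

Let $\omega=e^{2\pi i/3}$, and let $e_1,e_2,e_3$ be the standard basis of $\mathbb C^3$. Consider the nine points of the projective plane given by the vectors
$$e_1-e_2\,\omega^a,\qquad e_2-e_3\,\omega^b,\qquad e_1-e_3\,\omega^c\qquad(a,b,c\in\{0,1,2\}).$$
I call them points of type $12$, $23$ and $13$, and write $[x]$ for the point of a nonzero vector $x$. Which lines do they determine?

Two points of the same type, say $12$, lie on the line spanned by $e_1,e_2$, and this line contains all three points of type $12$. For two points of different types we use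
$$(e_1-e_2\,\omega^a)+(e_2-e_3\,\omega^b)\,\omega^a=e_1-e_3\,\omega^{a+b}.$$
So the type $12$ point with exponent $a$, the type $23$ point with exponent $b$ and the type $13$ point with exponent $a+b$ are collinear. Any two of the exponents $a,\ b,\ a+b$ (mod $3$) determine the third. Hence any two points of different types lie on a line with a point of the remaining type. Such a mixed line meets each of the three lines $\langle e_i,e_j\rangle$ in one point only, so it contains exactly three of our points.

In total there are $3+9=12$ lines with three points each. They account for $12\cdot 3=36=\binom92$ pairs, which is all of them: no line contains exactly two of the nine points.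

**Definition (SG-set).** A finite set $S$ of points in a projective space is a *Sylvester–Gallai configuration*, or *SG-set*, if the line through any two points of $S$ contains a third point of $S$. For a finite set $S$, let $t_m$ be the number of lines containing exactly $m$ points of $S$. A line counted by $t_2$ is *ordinary*. Thus $S$ is an SG-set exactly when $t_2=0$.

Three or more points on one line always form an SG-set. The nine points above form an SG-set that spans a plane. Looking at the computation, we see that the coefficients entered only through the multiplicative group $\{1,\omega,\omega^2\}$. We wrote them on the right so that nothing depended on commutativity. So let us allow quaternionic coefficients, and ask what is left when the plane becomes a space: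

*Is there a finite set of points in $\mathbb P^3(\mathbb H)$, not contained in any plane, such that the line through any two of its points contains a third?*

A theorem of Elkies, Pretorius and Swanepoel says that a finite set of points in $\mathbb P^n(\mathbb H)$, $n\ge 3$, either lies in a $3$-dimensional subspace or has a line through exactly two of its points. It leaves dimension $3$ undecided, and that is the case of the question. The answer will be no.

## 2. Quaternionic points, lines and Hermitian matrices

For $q=\alpha+\beta i+\gamma j+\delta k\in\mathbb H$ (with $\alpha,\beta,\gamma,\delta$ real) put $\bar q=\alpha-\beta i-\gamma j-\delta k$, $\operatorname{Re}q=\alpha$ and $|q|^2=q\bar q$. We use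
$$\overline{yz}=\bar z\,\bar y,\qquad |yz|=|y||z|,\qquad \operatorname{Re}(yz)=\operatorname{Re}(zy),\qquad |y+z|^2=|y|^2+|z|^2+2\operatorname{Re}(y\bar z).$$

Vectors in $\mathbb H^N$ are columns, scalars act on the right, and matrices act on the left, so matrices are right-linear. Bases, dimension and $\dim(U+W)+\dim(U\cap W)=\dim U+\dim W$ work as over a field.

**Definition (projective space).** A point of $\mathbb P^d(\mathbb H)$, with $N=d+1$, is a one-dimensional right subspace $[x]=x\mathbb H$ of $\mathbb H^N$. Lines, planes and $3$-dimensional subspaces come from right subspaces of dimension $2$, $3$, $4$.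

The side matters. In $\mathbb H^2$ the point $[(1,i)^{T}]$ contains $(1,i)^Tj=(j,k)^T$. Multiplying by $j$ on the left instead gives $(j,ji)^T=(j,-k)^T=(1,-i)^Tj$, which belongs to the different point $[(1,-i)^T]$.

We shall use one incidence fact repeatedly: if $V$ is a right subspace, $P$ is a point not in $V$ and $Q$ is a point in $V$, then the line $PQ$ meets $V$ only in $Q$. Indeed the intersection is a proper subspace of a $2$-dimensional space and contains $Q$. An invertible matrix $B\in GL_N(\mathbb H)$ acts on points and preserves dimensions of subspaces, so it preserves all the numbers $t_m$.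

Let $x^*$ be the conjugate transpose and $|x|^2=x^*x$. Gram–Schmidt works, so right subspaces have orthonormal bases. If $u$ is a unit vector and $|q|=1$, then $|x^*uq|=|x^*u|$. So for unit vectors $u,v$ the number $|u^*v|$ depends only on the points $[u],[v]$.

A matrix $A$ is *Hermitian* if $A^*=A$. Then $x^*Ax$ equals its own conjugate, so it is real. The quaternionic spectral theorem (F. Zhang, *Quaternions and matrices of quaternions*, Linear Algebra Appl. 251 (1997)) says that
$$A=\sum_{j=1}^N\lambda_j\,e_je_j^*,\qquad \lambda_j\in\mathbb R,\ (e_j)\text{ an orthonormal basis}.$$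
From here on, $e_j$ may denote such a basis; the context will tell. Let $\mathcal P$ be the set of positive definite Hermitian $N\times N$ matrices, that is, those with all $\lambda_j>0$. For $A\in\mathcal P$ put
$$\operatorname{tr}A=\sum_jA_{jj}=\sum_j\lambda_j,\qquad \log\det A=\sum_j\log\lambda_j .$$
The two expressions for the trace agree because $\sum_j A_{jj}=\sum_l\lambda_l\sum_j|(e_l)_j|^2=\sum_l\lambda_l$; this holds for every Hermitian $A$.

That $\log\det$ is well defined and behaves well is seen over $\mathbb C$. Write $A=A_1+A_2j$ with complex matrices $A_1,A_2$, and put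
$$\chi(A)=\begin{pmatrix}A_1&A_2\\-\overline{A_2}&\overline{A_1}\end{pmatrix}\in M_{2N}(\mathbb C).$$
The rule $jz=\bar zj$ for $z\in\mathbb C$ shows that $\chi$ is an injective homomorphism with $\chi(A^*)=\chi(A)^*$. If $U$ has columns $e_1,\dots,e_N$, then $A=U\operatorname{diag}(\lambda_j)U^*$, the matrix $\chi(U)$ is unitary, and each $\lambda_j$ becomes a double eigenvalue of $\chi(A)$. Therefore $\log\det A=\frac12\log\det_{\mathbb C}\chi(A)$. It follows that $\log\det$ is continuous on $\mathcal P$ and that
$$\log\det(BXB)=\log\det X+2\log\det B\qquad(B,X\in\mathcal P).$$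

As an example, take $A=\begin{pmatrix}2&j\\-j&2\end{pmatrix}$. It is Hermitian, and
$$A\begin{pmatrix}1\\-j\end{pmatrix}=\begin{pmatrix}1\\-j\end{pmatrix}3,\qquad A\begin{pmatrix}1\\j\end{pmatrix}=\begin{pmatrix}1\\j\end{pmatrix}1.$$
So the eigenvalues are $3$ and $1$, $\operatorname{tr}A=4$ and $\log\det A=\log 3$.

## 3. Larger groups, a construction that fails in space, and sparse subspaces

**Planar examples from finite groups.** Let $K\subset\mathbb H^\times$ be a finite subgroup of order $k\ge3$, cyclic or for instance $Q_8=\{\pm1,\pm i,\pm j,\pm k\}$. Consider the $3k$ points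
$$[e_1-e_2\alpha],\quad[e_1-e_3\alpha],\quad[e_2-e_3\alpha]\qquad(\alpha\in K)$$
of $\mathbb P^2(\mathbb H)$. They span the plane. Two points of the same type lie on a line with $k\ge3$ points. For different types,
$$(e_1-e_2\alpha)+(e_2-e_3\beta)\alpha=e_1-e_3\beta\alpha,$$
$$(e_1-e_3\beta)-(e_1-e_2\alpha)=(e_2-e_3\beta\alpha^{-1})\alpha,$$
$$(e_1-e_3\beta)-(e_2-e_3\gamma)\gamma^{-1}\beta=e_1-e_2\gamma^{-1}\beta.$$
In each case the third point belongs to the set. So this is a non-collinear SG-set, with $9$ points for $k=3$ and $24$ points for $K=Q_8$.

If $K$ is not commutative, no projective map $g\in GL_3(\mathbb H)$ carries this set into $\mathbb P^2(\mathbb C)$, the points with complex representatives. Suppose one did. The image of each line $\langle e_i,e_j\rangle$ contains at least three complex points, so it is spanned by two complex vectors. Two distinct such lines already meet in a complex point, and this is their only common point. Hence the images of $[e_1],[e_2],[e_3]$ are complex. After composing $g$ with an element of $GL_3(\mathbb C)$ we may assume $ge_i=e_ic_i$ with $c_i\in\mathbb H^\times$. The image of $[e_1-e_2]$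 is $[e_1-e_2c_2c_1^{-1}]$, and it is complex, so $c_2c_1^{-1}\in\mathbb C^\times$. Likewise $c_3c_2^{-1}\in\mathbb C^\times$. A complex diagonal matrix now gives $c_1=c_2=c_3=c$. Then $[e_1-e_2\alpha]$ goes to $[e_1-e_2\,c\alpha c^{-1}]$, so $c\alpha c^{-1}\in\mathbb C$ for all $\alpha\in K$. This makes $cKc^{-1}$ commutative, a contradiction. So there are genuinely noncommutative SG-sets in $\mathbb P^2(\mathbb H)$.

**The same construction in space.** The obvious next try is the set of all $[e_i-e_j\alpha]$ with $1\le i<j\le4$, $\alpha\in K$, in $\mathbb P^3(\mathbb H)$. Two points with the same index pair, or with index pairs sharing one index, lie in one of the planar examples, so they are on a line with a third point. Now take disjoint pairs, say $e_1-e_2\alpha$ and $e_3-e_4\beta$. A vector on their line has the form $e_1x-e_2\alpha x+e_3y-e_4\beta y$. If $x$ and $y$ are both nonzero it has four nonzero coordinates, so it is not in the set. These lines are ordinary. Here the construction breaks: one can add a third point on each of these lines, but each added point forms new pairs with all the old ones.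

**Very small sets.** One easy restriction on SG-sets already rules out small ones, and it is used again in the main proof. For a right subspace $V$ write $|S\cap V|$ for the number of points of $S$ contained in $V$.

**Lemma 1 (sparse subspaces).** Let $S$ be an SG-set of $n$ points spanning $\mathbb P^d(\mathbb H)$. Then
$$|S\cap V|\le\frac{n-1}2\qquad\text{for every proper right subspace }V\subset\mathbb H^{d+1}. \tag{1}$$

*Proof.* Since $S$ spans, there is $P\in S$ not in $V$. For each $Q\in S\cap V$ the line $PQ$ contains a third point $R_Q\in S\setminus\{P,Q\}$. The line $PQ$ meets $V$ only in $Q$, so $R_Q\notin V$. The point $Q$ can be recovered from $R_Q$ as the intersection of $V$ with the line $PR_Q$, so $Q\mapsto R_Q$ is injective. Its values are points of $S$ outside $V$ and different from $P$. Hence $|S\cap V|\le n-|S\cap V|-1$. $\square$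

Suppose now that $S$ is an SG-set spanning $\mathbb P^3(\mathbb H)$, and choose non-collinear $A,B,C\in S$. The lines $AB$, $BC$, $CA$ each carry a third point of $S$. These three points are distinct, because the lines meet pairwise only in $A,B,C$. So the plane $ABC$ contains at least six points of $S$, and (1) gives $6\le\frac{n-1}2$, that is, $n\ge13$. Sets of at most $12$ points are thus excluded by hand. To exclude all $n$ we need a different kind of count.

## 4. Balanced sets and the four theorems

**Definition (balanced).** A set $S$ of $n$ points in $\mathbb P^d(\mathbb H)$, with $N=d+1$, is *balanced* if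
$$|S\cap V|\le\frac{\dim V}{N}\,n\qquad\text{for every right subspace }V\subseteq\mathbb H^N. \tag{2}$$

For example, the $N$ points of a basis are balanced, since $V$ contains at most $\dim V$ of them. Five points in $\mathbb P^3(\mathbb H)$ with three on a line are not, since for $\dim V=2$ the bound is $5/2$.

**Theorem 1.** There is no finite SG-configuration spanning $\mathbb P^3(\mathbb H)$. Consequently every finite SG-configuration in $\mathbb P^n(\mathbb H)$, for any $n$, lies in a plane.

("Lies in a plane" means that its span has projective dimension at most $2$.) The examples of Section 3 show that "plane" is best possible.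

**Theorem 2.** If $S\subset\mathbb P^d(\mathbb H)$, $d\ge1$, is balanced with $n$ points, then
$$\sum_{m\ge2}\frac{m(m-2)}2\,t_m\le\frac{n^2}{d+1}-n. \tag{3}$$
Equivalently,
$$\sum_{m\ge2}m\bigl(2d-(d-1)m\bigr)t_m\ \ge\ 2dn. \tag{4}$$
In particular:

* for $d=2$: $\;t_2+\frac34t_3\ \ge\ n+\sum_{m\ge5}\frac{m(m-4)}4t_m$, if no line contains more than $2n/3$ of the $n\ge3$ points;
* for $d=3$: $\;t_2\ \ge\ \frac32n+\frac12\sum_{m\ge4}m(m-3)t_m$, if no plane contains more than $3n/4$ and no line more than $n/2$ of the $n\ge4$ points.

**Theorem 3.** Let $S$ be $n$ points spanning $\mathbb P^3(\mathbb H)$.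

(a) $t_2\ge n-1$. Equality occurs for every $n=3k+1$, $k\ge3$.

(b) If $n\ge12$ and no $n-1$ points of $S$ are coplanar, then $t_2\ge\frac32n$. Equality occurs for $n=12$.

**Theorem 4.** A non-collinear finite SG-set in a quaternionic projective space has at least $9$ points. The number $9$ is attained.

## 5. Summing $|u_i^*u_j|^2$ line by line, and over all pairs

Choose a unit vector $u_i$ on each point of $S$ and consider $\sum_{i,j}|u_i^*u_j|^2$. Each ordered pair of distinct points lies on exactly one line, so the sum can be organized by lines. On a single line it cannot be small.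

**Lemma 2 (one line).** If $u_1,\dots,u_m$ are unit vectors in a $2$-dimensional right subspace of $\mathbb H^N$, then
$$\sum_{i,j=1}^m|u_i^*u_j|^2\ge\frac{m^2}2,\qquad\text{hence}\qquad\sum_{i\ne j}|u_i^*u_j|^2\ge\frac{m(m-2)}2. \tag{5}$$

*Proof.* In an orthonormal basis of the subspace write $u_i=(a_i,b_i)$ with $|a_i|^2+|b_i|^2=1$, and put $q_i=a_i\bar b_i$. Then $u_i^*u_j=\bar a_ia_j+\bar b_ib_j$, and
$$|u_i^*u_j|^2=|a_i|^2|a_j|^2+|b_i|^2|b_j|^2+2\operatorname{Re}(\bar a_ia_j\,\bar b_jb_i).$$
We may move $\bar a_i$ to the end under $\operatorname{Re}$:
$$\operatorname{Re}(\bar a_ia_j\bar b_jb_i)=\operatorname{Re}(a_j\bar b_j\,b_i\bar a_i)=\operatorname{Re}(q_j\bar q_i).$$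
This cyclic shift is the only place in the lemma where noncommutativity could have done harm. Let $p=\sum_i|a_i|^2$ and $r=\sum_i|b_i|^2$, so $p+r=m$. Summing over all $i,j$,
$$\sum_{i,j}|u_i^*u_j|^2=p^2+r^2+2\Bigl|\sum_iq_i\Bigr|^2\ge p^2+r^2\ge\frac{(p+r)^2}2=\frac{m^2}2 .$$
The $m$ diagonal terms are equal to $1$; subtracting them gives the second bound, $\frac{m^2}2-m$. $\square$

Suppose $S$ is an SG-set. On a line with $m\ge3$ points the average of the $m(m-1)$ off-diagonal terms is at least $\frac{m-2}{2(m-1)}\ge\frac14$. Hence all $n(n-1)$ off-diagonal terms together contribute at least $\frac{n(n-1)}4$, and with the diagonal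
$$\sum_{i,j}|u_i^*u_j|^2\ \ge\ \frac{n(n-1)}4+n=\frac{n^2}4+\frac{3n}4. \tag{6}$$
For a contradiction in $\mathbb H^4$ it would be enough to know that the total is at most $n^2/4$, or only slightly more.

**The natural global estimate points the wrong way.** Let $M=\sum_iu_iu_i^*$. It is Hermitian and $x^*Mx=\sum_i|x^*u_i|^2$. Write $M=\sum_l\mu_le_le_l^*$. Its trace is $\sum_l\mu_l=\sum_i|u_i|^2=n$, and
$$\sum_{i,j}|u_i^*u_j|^2=\sum_ju_j^*Mu_j=\sum_l\mu_l\sum_j|e_l^*u_j|^2=\sum_l\mu_l\,e_l^*Me_l=\sum_l\mu_l^2\ \ge\ \frac1N\Bigl(\sum_l\mu_l\Bigr)^2=\frac{n^2}N. \tag{7}$$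
So $n^2/N$ is always a *lower* bound for the total. Nothing prevents the total from being much larger: if all the points are close to one point, it is close to $n^2$. A count with arbitrary coordinates therefore stops here, with two lower bounds and no upper bound.

But (7) also shows when the total equals $n^2/N$: exactly when all $\mu_l$ are equal, that is, $M=\frac nN I$. The nine points of Section 1 are of this kind. For $u=(e_i-e_j\alpha)/\sqrt2$ we get $M=3I=\frac93I$: each index occurs in six points with weight $\frac12$, and the off-diagonal entries cancel since $1+\omega+\omega^2=0$. Every off-diagonal $|u_i^*u_j|^2$ is $\frac14$, so the $72$ ordered pairs give $18=\frac{81}3-9$, and the twelve lines give $12\cdot\frac{3\cdot1}2=18$ as well. Equality holds in (3).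

The property of being an SG-set is invariant under $GL_N(\mathbb H)$, while $M$ is not. This is our freedom: *before* counting, move $S$ by a projective map so that $M$ becomes as close to $\frac nNI$ as we like.

## 6. Moving a balanced set into nearly isotropic position

When can this succeed? Suppose $M=\frac nNI$ and let $V$ be a right subspace with orthonormal basis $(g_l)$ and orthogonal projection $\pi_V$. Then
$$\sum_i|\pi_Vu_i|^2=\sum_l\sum_i|g_l^*u_i|^2=\sum_lg_l^*Mg_l=\frac{\dim V}N\,n ,$$
and each $u_i\in V$ contributes $1$ to the left side. So (2) is necessary. It is not quite sufficient for exact isotropy. Take six points in $\mathbb P^2(\mathbb H)$, exactly four of them on a line $V$. The set is balanced: $4=\frac23\cdot6$, any other line meets $V$ in at most one point and so has at most three points of the set, and $1\le\frac63$. If a projective image had $M=2I$, then the four points in (the image of) $V$ would use up the whole sum $\frac23\cdot6=4$, so the other two points would both lie in $V^\perp$, which is a single point. This is impossible. Hence we aim at isotropy up to an error $\delta>0$.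

Fix nonzero $v_1,\dots,v_n\in\mathbb H^N$ representing the points of $S$. After applying $B\in\mathcal P$ we have $|Bv_i|^2=v_i^*Av_i$ with $A=B^2$. We look for a good $A$ by minimizing
$$F(A)=\sum_{i=1}^n\log(v_i^*Av_i)-\frac nN\log\det A,\qquad A\in\mathcal P ,$$
because the derivative of $F$ in the direction of a unit vector $x$ will turn out to be $\sum_i|x^*u_i|^2-\frac nN$. The first task is to see that balance keeps $F$ from going to $-\infty$.

**Lemma 3 (lower bound).** If $S$ is balanced, then $F$ is bounded below on $\mathcal P$.

*Proof.* Suppose not, and choose $A_k\in\mathcal P$ with $F(A_k)\to-\infty$.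

**Step 1: pass to limiting directions.** We want to know how large each $v_i^*A_kv_i$ must be. Write $A_k=\sum_j\lambda_je_je_j^*$ with $\lambda_1\ge\dots\ge\lambda_N>0$, where $\lambda_j$ and $e_j$ depend on $k$. The orthonormal bases of $\mathbb H^N$ form a closed and bounded set, so after passing to a subsequence $e_j\to f_j$ with $(f_j)$ an orthonormal basis. Let
$$m(i)=\min\{j:f_j^*v_i\ne0\},\qquad c=\tfrac12\min_i|f_{m(i)}^*v_i|^2>0 .$$
For large $k$ we have $|e_{m(i)}^*v_i|^2\ge c$ for all $i$, hence
$$v_i^*A_kv_i=\sum_j\lambda_j|e_j^*v_i|^2\ \ge\ c\,\lambda_{m(i)} .$$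

**Step 2: count with the balance condition.** Let $n_j=\#\{i:m(i)\ge j\}$. We have $m(i)\ge j$ if and only if $f_1^*v_i=\dots=f_{j-1}^*v_i=0$, that is, $v_i\in\operatorname{span}(f_j,\dots,f_N)$. This subspace has dimension $N+1-j$, so $n_1=n$ and, by (2), $n_j\le\frac{N+1-j}N\,n$.

**Step 3: compare the two terms of $F$.** For every $m$ we have $\log\lambda_m=\log\lambda_1-\sum_{j=2}^m\log\frac{\lambda_{j-1}}{\lambda_j}$. Summing over $m=m(i)$, $i=1,\dots,n$, the term with index $j$ occurs $n_j$ times. Summing over $m=1,\dots,N$, it occurs $N+1-j$ times. Thus
$$\sum_i\log\lambda_{m(i)}=n\log\lambda_1-\sum_{j=2}^Nn_j\log\frac{\lambda_{j-1}}{\lambda_j},$$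
$$\frac nN\sum_j\log\lambda_j=n\log\lambda_1-\sum_{j=2}^N\frac{(N+1-j)n}N\log\frac{\lambda_{j-1}}{\lambda_j}.$$
With Step 1 we obtain, for all large $k$,
$$F(A_k)\ \ge\ n\log c+\sum_{j=2}^N\Bigl(\frac{(N+1-j)n}N-n_j\Bigr)\log\frac{\lambda_{j-1}}{\lambda_j}\ \ge\ n\log c ,$$
since both factors in each term are nonnegative. This contradicts $F(A_k)\to-\infty$. $\square$

A bounded-below function need not attain its infimum, and the six-point example shows that here it cannot always. We add a small penalty that forces attainment and costs at most $\delta$ in the derivative.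

**Lemma 4 (nearly isotropic position).** If $S$ is balanced, then for every $\delta>0$ there is $B\in GL_N(\mathbb H)$ such that the unit vectors $u_i=Bv_i/|Bv_i|$ satisfy
$$\sum_{i=1}^n|x^*u_i|^2\le\frac nN+\delta\qquad\text{for all unit vectors }x\in\mathbb H^N. \tag{8}$$

*Proof.* Let
$$F_\delta(A)=F(A)+\delta\bigl(N\log\operatorname{tr}A-\log\det A\bigr).$$

**Step 1: $F_\delta$ attains its minimum on $\mathcal P$.** The function is continuous. It is invariant under $A\mapsto sA$, $s>0$: in $F$ the changes $n\log s$ and $\frac nN\cdot N\log s$ cancel, and in the penalty $N\log s$ cancels against $N\log s$. Let $\lambda_1\ge\dots\ge\lambda_N$ be the eigenvalues of $A$. Since $\operatorname{tr}A\ge\lambda_1$,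
$$N\log\operatorname{tr}A-\log\det A\ \ge\ \sum_j\log\frac{\lambda_1}{\lambda_j}\ \ge\ \log\frac{\lambda_1}{\lambda_N}.$$
By Lemma 3 there is a constant $C$ with $F\ge-C$, so $F_\delta(A)\ge-C+\delta\log(\lambda_1/\lambda_N)$.

By scale invariance we may restrict to $\lambda_1=1$. Let $t=F_\delta(I)$. If $\lambda_1=1$ and $F_\delta(A)\le t$, then $\lambda_N\ge\varepsilon:=e^{-(C+t)/\delta}$. The Hermitian matrices with $\varepsilon|x|^2\le x^*Ax\le|x|^2$ for all $x$ form a compact subset of $\mathcal P$. Within it the conditions $\lambda_1=1$ and $F_\delta\le t$ are closed, because $\lambda_1=\max_{|x|=1}x^*Ax$ and $F_\delta$ are continuous. So the sublevel set is compact, and it contains $I$. Hence $F_\delta$ attains its minimum on it, and this is the minimum over all of $\mathcal P$. Let $A$ be a minimizer.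

**Step 2: read off the derivative at the minimizer.** Let $A=\sum_j\lambda_je_je_j^*$ and $B=\sum_j\sqrt{\lambda_j}\,e_je_j^*\in\mathcal P$, so $B^2=A$. Put $w_i=Bv_i$. For a unit vector $x$ let $X_s=I+s\,xx^*$, $s>-1$. It has eigenvalues $1+s,1,\dots,1$, so $X_s\in\mathcal P$ and $BX_sB\in\mathcal P$. Since $BX_sB=A+s\,(Bx)(Bx)^*$,
$$v_i^*BX_sBv_i=|w_i|^2+s\,|x^*w_i|^2,\qquad \operatorname{tr}(BX_sB)=\operatorname{tr}A+s|Bx|^2,$$
$$\log\det(BX_sB)=\log\det X_s+2\log\det B=\log\det A+\log(1+s).$$
The function $s\mapsto F_\delta(BX_sB)$ on $(-1,\infty)$ is differentiable and minimal at $s=0$. Its derivative there vanishes: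
$$\sum_i\frac{|x^*w_i|^2}{|w_i|^2}-\frac nN+\delta\Bigl(\frac{N|Bx|^2}{\operatorname{tr}A}-1\Bigr)=0 .$$
Since $u_i=w_i/|w_i|$, this says $\sum_i|x^*u_i|^2=\frac nN+\delta\bigl(1-\frac{N|Bx|^2}{\operatorname{tr}A}\bigr)\le\frac nN+\delta$. The unit vector $x$ was arbitrary and $B$ does not depend on it. $\square$

## 7. The inequality for balanced sets

*Proof of Theorem 2.*

**Step 1: an upper bound for all pairs together.** Let $\delta>0$ and take $B$ and $u_i$ from Lemma 4. Put $x=u_j$ in (8) and sum over $j$:
$$\sum_{i,j}|u_i^*u_j|^2\le\frac{n^2}N+n\delta,\qquad\text{so}\qquad\sum_{i\ne j}|u_i^*u_j|^2\le\frac{n^2}N-n+n\delta .$$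

**Step 2: a lower bound line by line.** The map $B$ preserves lines and all numbers $t_m$, so the points $[u_i]$ have the same $t_m$ as $S$. Each ordered pair of distinct points lies on exactly one line. Lemma 2, applied on each line, gives
$$\sum_{i\ne j}|u_i^*u_j|^2\ge\sum_{m\ge2}\frac{m(m-2)}2\,t_m .$$

**Step 3: remove $\delta$.** Combining the two, $\sum_m\frac{m(m-2)}2t_m\le\frac{n^2}N-n+n\delta$. Neither $t_m$ nor $n$ depends on $\delta$. Letting $\delta\to0$ gives (3), with $N=d+1$.

**Step 4: the equivalent form.** Counting ordered pairs by lines gives $n^2=n+\sum_mm(m-1)t_m$. Multiply (3) by $2(d+1)$ and substitute: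
$$(d+1)\sum_mm(m-2)t_m\le2n^2-2(d+1)n=2\sum_mm(m-1)t_m-2dn .$$
Since $2(m-1)-(d+1)(m-2)=2d-(d-1)m$, this is (4), and all the steps are reversible.

**Step 5: the cases $d=2,3$.** Condition (2) is trivial for $V=0$ and $V=\mathbb H^N$, and for $\dim V=1$ it reads $n\ge d+1$. The remaining dimensions give exactly the listed conditions. For $d=2$ the coefficient in (4) is $m(4-m)$, that is, $4$ for $m=2$, $3$ for $m=3$, $0$ for $m=4$. Dividing $\sum_mm(4-m)t_m\ge4n$ by $4$ gives the first inequality. For $d=3$ the coefficient is $m(6-2m)=2m(3-m)$, that is, $4$ for $m=2$ and $0$ for $m=3$. Dividing $\sum_m2m(3-m)t_m\ge6n$ by $4$ gives the second. $\square$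

## 8. No SG-set spans three-dimensional space

*Proof of Theorem 1.*

**Step 1: an SG-set spanning $\mathbb P^3(\mathbb H)$ would be balanced.** Let $S$ be such a set with $n$ points. Then $n\ge4$ and $N=4$. By Lemma 1 every proper subspace contains at most $\frac{n-1}2$ points of $S$. This is at most $\frac n2$, as (2) requires for $\dim V=2$, and at most $\frac{3n}4$, as it requires for $\dim V=3$. For $\dim V=1$ we need $1\le\frac n4$, which holds. For $\dim V=0,4$ there is nothing to check.

**Step 2: contradiction.** Theorem 2 applies and (3) says $\sum_m\frac{m(m-2)}2t_m\le\frac{n^2}4-n$. Here $t_2=0$. For $m\ge3$,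
$$\frac{m(m-2)}2-\frac{m(m-1)}4=\frac{m(m-3)}4\ge0 .$$
Therefore
$$\frac{n^2}4-n\ \ge\ \sum_{m\ge3}\frac{m(m-1)}4\,t_m=\frac{n(n-1)}4=\frac{n^2}4-\frac n4 ,$$
which is false. Observe how close this is: the quadratic terms are equal, and only the linear terms decide. So no finite SG-set spans $\mathbb P^3(\mathbb H)$.

**Step 3: reduce higher dimensions to dimension three.** Let $S$ be a finite SG-set in some $\mathbb P^n(\mathbb H)$ whose span has projective dimension $d\ge4$. Choose $P=[p]\in S$ and project $S\setminus\{P\}$ from $P$, that is, pass to the quotient of the $(d+1)$-dimensional span by $p\mathbb H$. The image $S'$ is finite and spans a $(d-1)$-dimensional projective space.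

We claim that $S'$ is an SG-set. Let $A'\ne B'$ be the images of $A,B\in S\setminus\{P\}$. Then $P,A,B$ are not collinear. The line $AB$ contains a third point $C\in S$, and $C\ne P$. So $C$ has an image $C'$, which lies on the line $A'B'$. If $C'=A'$, then $C$ lies on the line $PA$, so $C\in PA\cap AB=\{A\}$, contradicting $C\ne A$. In the same way $C'\ne B'$. So $C'$ is a third point of $S'$ on $A'B'$.

Repeating the projection, we arrive at a finite SG-set spanning a $3$-dimensional space. Step 2 excludes this. Hence the span of a finite SG-set has projective dimension at most $2$. $\square$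

## 9. Nine is the smallest size of a non-collinear SG-set

*Proof of Theorem 4.* Let $S$ be a non-collinear finite SG-set with $n$ points. By Theorem 1 it spans a plane, so we work with $d=2$, $N=3$, and $n\ge3$. By Lemma 1 each line contains at most $\frac{n-1}2<\frac{2n}3$ points, and $1\le\frac n3$. So $S$ is balanced. Since $t_2=0$ and $\frac{m(m-2)}2\ge\frac{m(m-1)}4$ for $m\ge3$, (3) gives
$$\frac{n^2}3-n\ \ge\ \frac{n(n-1)}4 .$$
Dividing by $n$ and multiplying by $12$: $4n-12\ge3n-3$, that is, $n\ge9$. The nine points of Section 1 attain this. $\square$

For these nine points we saw in Section 5 that equality holds in (3). In the form given for $d=2$: $\frac34t_3=\frac34\cdot12=9=n$.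

## 10. At least $n-1$ ordinary lines in space

*Proof of the inequalities in Theorem 3.* Let $S$ be $n$ points spanning $\mathbb P^3(\mathbb H)$, so $n\ge4$. If $S$ is not balanced, then (2) fails for some $V$. It cannot fail for $\dim V\in\{0,1,4\}$, so it fails for a line or for a plane. Thus one of the following three cases occurs.

**Case A: $S$ is balanced.** Theorem 2 with $d=3$ gives $t_2\ge\frac32n\ge n-1$.

**Case B: some line $\ell$ contains $a>n/2$ points.** We count ordinary lines joining a point off $\ell$ to a point on $\ell$. Let $b=n-a$. Since $S$ spans, $b\ge2$. Also $b<\frac n2$, so $2\le b\le\frac{n-1}2$ and $n\ge5$. Sort the $b$ points off $\ell$ by the planes through $\ell$ that contain them, into classes of sizes $b_1,\dots,b_r$. Since $S$ spans, $r\ge2$.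

Let $P$ be a point in class $i$. The $a$ lines $PQ$ with $Q\in S\cap\ell$ are distinct. If such a line contains a further point $R\in S$, then $R$ is off $\ell$ and in the plane of $\ell$ and $P$, so $R$ is in class $i$. Moreover $R$ lies on only one of these lines, namely $PR$. Hence at most $b_i-1$ of the $a$ lines contain a further point, and at least $a+1-b_i$ of them are ordinary. An ordinary line $PQ$ of this kind contains exactly one point of $S$ off $\ell$ and one on $\ell$, so different pairs $(P,Q)$ give different lines. Therefore
$$t_2\ge\sum_ib_i(a+1-b_i)=b(a+1)-\sum_ib_i^2 .$$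
Next, $\sum_ib_i^2\le b_1^2+(b-b_1)^2$ with $1\le b_1\le b-1$. This is convex in $b_1$, so it is at most its value $(b-1)^2+1$ at the two ends. With $a=n-b$,
$$t_2\ge b(n-b+1)-(b-1)^2-1=b(n-2b+3)-2 .$$
The right side is concave in $b$. At $b=2$ it is $2(n-1)-2=2n-4$, and at $b=\frac{n-1}2$ it is $\frac{n-1}2\cdot4-2=2n-4$. Hence $t_2\ge2n-4$.

**Case C: some plane $\Pi$ contains more than $3n/4$ points.** Let $k$ be the number of points of $S$ outside $\Pi$. Since $S$ spans, $k\ge1$, and $k<\frac n4$ gives $k\le\frac{n-1}4$. Let $P\in S$ be outside $\Pi$. The $n-k$ lines $PQ$, $Q\in S\cap\Pi$, are distinct and meet $\Pi$ only in $Q$. A further point of $S$ on one of them is outside $\Pi$, and it lies on only one of them. So at most $k-1$ of them contain a further point, and at least $n-2k+1$ are ordinary. Different pairs $(P,Q)$ again give different ordinary lines. Hence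
$$t_2\ge k(n-2k+1).$$
For $k=1$ this is $n-1$. For $k\ge2$ we have $n\ge9$. The bound is concave in $k$, so on $[2,\frac{n-1}4]$ it is at least the smaller of its end values $2(n-3)=2n-6$ and $\frac{n-1}4\cdot\frac{n+3}2=\frac{(n-1)(n+3)}8$. Since
$$\frac{(n-1)(n+3)}8-(2n-6)=\frac{n^2-14n+45}8=\frac{(n-5)(n-9)}8\ge0,$$
the smaller one is $2n-6$. So $t_2\ge2n-6$ for $k\ge2$.

**Collecting the cases.** We have $2n-4\ge n-1$ for $n\ge3$ and $2n-6\ge n-1$ for $n\ge5$, so $t_2\ge n-1$ in every case. This is the inequality in (a). For (b), let $n\ge12$ and suppose no $n-1$ points are coplanar. Then Case C with $k=1$ does not occur. In the other cases $t_2$ is at least $\frac32n$, $2n-4$ or $2n-6$, and $2n-6\ge\frac32n$ because $n\ge12$. So $t_2\ge\frac32n$. $\square$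

## 11. The sets that attain equality

*Equality in Theorem 3(a).* Take a planar example of Section 3 with $K$ cyclic of order $k\ge3$, and add one point $P$ off the plane. This gives $n=3k+1$ points spanning $\mathbb P^3(\mathbb H)$. A line through two points of the plane contains a third. A line through $P$ and a point $Q$ of the planar set meets the plane only in $Q$, so it is ordinary. Thus $t_2=3k=n-1$.

*Equality in Theorem 3(b).* Take the $12$ points $[e_i\pm e_j]$, $1\le i<j\le4$, where $(e_i)$ is the standard basis. As a point, $[e_i+se_j]=[e_j+se_i]$ for $s=\pm1$, so the order of the indices does not matter.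

**Step 1: few points are coplanar.** Any $10$ of the points omit only two, so at least four index pairs $\{i,j\}$ occur with both signs. Such a pair contributes $e_i$ and $e_j$ to the span. Four different index pairs cover all four indices, because only three pairs avoid a given index. So any $10$ of the points span $\mathbb H^4$: no $10$, and in particular no $11$, are coplanar. The whole set spans as well.

**Step 2: list the lines.** Consider two points whose index pairs share exactly one index, $e_i+se_j$ and $e_i+te_k$ with $s,t=\pm1$. The difference
$$(e_i+se_j)-(e_i+te_k)=se_j-te_k$$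
gives a third point of the set, so their line is not ordinary. A vector on this line is $e_i(x+y)+e_jsx+e_kty$. It has exactly two nonzero coordinates only if $x=0$, $y=0$ or $x+y=0$, so the line has exactly three points of the set. Two points with the same index pair span $\langle e_i,e_j\rangle$, which contains only $[e_i\pm e_j]$. This gives $6$ ordinary lines. For disjoint index pairs, a vector on the line is $e_ix+e_jsx+e_ky+e_lty$, with four nonzero coordinates unless $x=0$ or $y=0$. This gives $3\cdot4=12$ more ordinary lines. Hence $t_2=18=\frac32\cdot12$, and equality holds in (b).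

**Step 3: the same set gives equality in Theorem 2 for $d=3$.** Here $n=12$. By Step 2 every line contains at most $3\le6=\frac n2$ points, and by Step 1 every plane contains at most $9=\frac{3n}4$. So the set is balanced. No line contains four or more points, so the $d=3$ inequality reads $18\ge18$. As a check on the count, the remaining $66-18=48$ pairs fill $t_3=16$ triple lines, and (3) becomes $16\cdot\frac32=24\le\frac{144}4-12=24$.
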